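# Poisson bounds for the Dirichlet-to-Neumann semigroup on Lipschitz domains

## 1. A first guess: the Poisson kernel survives on every Lipschitz boundary

Let $d\ge2$, put $n=d-1$, and let $\Omega\subset\mathbb R^d$ be a non-empty open bounded connected set with Lipschitz boundary $\Gamma$, equipped with surface measure $\sigma$. Extend a function $\varphi$ on $\Gamma$ harmonically into $\Omega$ and take the normal derivative of the extension on $\Gamma$. This gives a first-order operator $D_0$ on the boundary. We ask how large the kernel of $e^{-tD_0}$ can be.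

**Definition (Dirichlet-to-Neumann operator).** For $\varphi\in H^{1/2}(\Gamma)$ let $u\in H^1(\Omega)$ be the harmonic function with trace $\varphi$ (the *harmonic extension*). Then $\varphi\in D(D_0)$ and $D_0\varphi=\psi$ if and only if $\psi\in L_2(\Gamma)$ and $\int_\Omega\nabla u\cdot\overline{\nabla v}=\int_\Gamma\psi\,\overline{\mathrm{Tr}\,v}\,d\sigma$ for all $v\in H^1(\Omega)$. Equivalently, $D_0$ is the self-adjoint operator associated with the form $a(\varphi,\chi)=\int_\Omega\nabla u\cdot\overline{\nabla w}$ on $H^{1/2}(\Gamma)$, where $u,w$ are the harmonic extensions of $\varphi,\chi$. We write $a(\varphi)=a(\varphi,\varphi)$ and $(f,g)=\int_\Gamma f\bar g\,d\sigma$.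

One remark is used all the time: if $u$ is the harmonic extension of $\varphi$, then $a(\varphi,\chi)=\int_\Omega\nabla u\cdot\overline{\nabla w}$ for *every* $w\in H^1(\Omega)$ with trace $\chi$. Two such $w$ differ by an element of $H^1_0(\Omega)$, and $u$ is harmonic.

Let $S=(S_t)_{t>0}$ be the semigroup generated by $-D_0$. It is positive, with a positive kernel: $(S_tf)(x)=\int_\Gamma K_t(x,y)f(y)\,d\sigma(y)$, where $K_t$ is determined up to a $\sigma\times\sigma$-null set.

**Definition (Poisson upper bounds).** $K$ satisfies Poisson upper bounds if there is $c>0$ such that for every $t\in(0,\infty)$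
$$K_t(x,y)\le c\,(t\wedge1)^{-(d-1)}\frac1{\big(1+\frac{|x-y|}t\big)^d}\qquad\text{for }\sigma\times\sigma\text{-a.e. }(x,y)\in\Gamma\times\Gamma .$$

*The half-space model.* On $\{(x,t):t>0\}$, which is unbounded and so only a model, the bounded extension $u$ of $\varphi$ satisfies $D_0\varphi=-\partial_tu(\cdot,0)$, and $S_t\varphi=u(\cdot,t)$. The kernel is the Poisson kernel $c_d\,t\,(t^2+|x-y|^2)^{-d/2}$, which is comparable with $t^{-n}(1+|x-y|/t)^{-d}$. This explains the name.

*The disc.* On the unit disc $D_0e^{ik\alpha}=|k|e^{ik\alpha}$, so $S_t$ is convolution with the Poisson kernel at radius $e^{-t}$. Since $|x-y|=2|\sin\frac{\alpha-\beta}2|$,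
$$K_t(x,y)=\frac1{2\pi}\,\frac{1-e^{-2t}}{(1-e^{-t})^2+e^{-t}|x-y|^2}.$$
For $t\le1$ the numerator is at most $2t$ and the denominator at least $c(t^2+|x-y|^2)$. As $(1+s)^2\le2(1+s^2)$, this gives $K_t\le Ct^{-1}(1+|x-y|/t)^{-2}$. For $t\ge1$, $K_t$ is bounded. So the bound holds. Note also that $K_t(x,y)/t\to\frac1{\pi|x-y|^2}$ as $t\downarrow0$.

It is known that the bounds hold if $\Omega$ has $C^\infty$ boundary. The paper "Ultracontractivity and Eigenvalues: Weyl's Law for the Dirichlet-to-Neumann Operator" (doi:10.1007/s00020-017-2353-2) poses as an open problem whether they hold if the boundary is merely Lipschitz. The natural guess is yes: the bound involves only $t$ and $|x-y|$, and on every Lipschitz boundary $a(\varphi)+\|\varphi\|_2^2$ is comparable with the squared $H^{1/2}$-norm, whatever the corners look like. Let us test this guess on corners.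

## 2. Small times: $K_t/t$ and the normal derivative

For $\lambda\ge0$, $(1-e^{-t\lambda})/t$ increases to $\lambda$ as $t\downarrow0$. The spectral theorem and polarization give, for $\varphi,\chi\in H^{1/2}(\Gamma)$,
$$\tfrac1t((I-S_t)\varphi,\chi)\to a(\varphi,\chi)\quad(t\downarrow0),\qquad \tfrac1t((I-S_t)\varphi,\varphi)\le a(\varphi).\tag{1}$$
If $\varphi,\chi\ge0$ and $\varphi\chi=0$, then $(\varphi,\chi)=0$ and therefore
$$-a(\varphi,\chi)=\lim_{t\downarrow0}\tfrac1t(S_t\varphi,\chi)=\lim_{t\downarrow0}\iint\tfrac1tK_t(x,y)\,\chi(x)\varphi(y)\,d\sigma(x)\,d\sigma(y).\tag{2}$$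
For $t\le1$ the Poisson bound implies
$$K_t(x,y)\le c\,t^{-n}\Big(\frac{t}{|x-y|}\Big)^d=c\,t\,|x-y|^{-d}.\tag{3}$$
So Poisson upper bounds force $-a(\varphi,\chi)\le c\iint\chi(x)\varphi(y)|x-y|^{-d}$ for disjointly supported nonnegative Lipschitz functions. If $u$ is smooth up to $\Gamma$ near $\operatorname{supp}\chi$, then $-a(\varphi,\chi)=\int_\Gamma(-\partial_\nu u)\chi\,d\sigma$. Then the condition says $-\partial_\nu u(x)\le c\int\varphi(y)|x-y|^{-d}d\sigma(y)$. In particular, *away from $\operatorname{supp}\varphi$ the inward normal derivative of $u$ must be bounded.*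

*The square.* On $(0,1)^2$ take $u=\sin(\pi x_1)\sinh(\pi x_2)/\sinh\pi$, so $\varphi=\sin\pi x_1$ on the top side and $0$ on the others. On the bottom side $-\partial_\nu u=\pi\sin(\pi x_1)/\sinh\pi$, which is bounded and even tends to $0$ at the corners. The guess passes this test.

*A corner of opening $\alpha$.* In the sector $0<\theta<\alpha$, the function $\rho^{\pi/\alpha}\sin(\pi\theta/\alpha)$ is positive harmonic and vanishes on both sides. Its gradient has size $\frac\pi\alpha\rho^{\pi/\alpha-1}$, which is bounded near the tip if and only if $\alpha\le\pi$. Here the guess is in danger.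

The sensible route to a positive answer has two halves. First, a Nash inequality controls $K_t$ by $t^{-n}$. This half uses only the comparability with $H^{1/2}$ and is insensitive to corners. Second, exponential weights (Davies' method) give decay off the diagonal. That half needs, as input, a pointwise bound by $C|x-y|^{-d}$ on the "jump rate" $\lim_{t\downarrow0} K_t/t$, and by (2) this is exactly a bound for normal derivatives. At a re-entrant corner that input is missing, and the next section shows that the bound itself then fails.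

## 3. The L-shape times a cube

**Theorem A.** Let $d\ge2$, $L=(-1,1)^2\setminus[0,1)^2$ and $\Omega=L\times(-1,1)^{d-2}$. Then $\Omega$ is a bounded connected Lipschitz domain and $K$ does not satisfy Poisson upper bounds. More precisely, there are no $c>0$ and $t_j\downarrow0$ with $K_{t_j}(x,y)\le c\,t_j$ for a.e. $(x,y)$ with $|x-y|\ge\frac12$.

So the answer to the problem is negative in every dimension $d\ge2$.

**Step 1: $\Omega$ is admissible.** Let $p\in(-1,0)^2\times(-1,1)^{d-2}$ and $q\in\Omega$. Then $q_i<0$ for some $i\in\{1,2\}$, so the $i$-th coordinate is negative on the segment $[p,q]$, which therefore stays in $\Omega$. Thus $\Omega$ is star-shaped with respect to every point of an open set, hence with respect to a ball. A bounded open set star-shaped with respect to a ball is connected and has Lipschitz boundary (Maz'ya, *Sobolev Spaces*, §1.1).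

**Step 2: a harmonic function with a steep gradient at the edge.** Use polar coordinates $(\rho,\theta)$ in the $(x_1,x_2)$-plane, with $\theta\in[\pi/2,2\pi]$ on $\overline L$, and put
$$s(x)=\rho^{2/3}\sin\big(\tfrac23(\theta-\tfrac\pi2)\big).$$
The argument of the sine lies in $[0,\pi]$, so $s\ge0$. The function $s$ is smooth and harmonic in $\Omega$ (the edge $\rho=0$ is not in $\Omega$) and continuous on $\overline\Omega$. Moreover $|\nabla s|^2=\frac49\rho^{-2/3}$ is integrable, so $s\in H^1(\Omega)$. Hence $\varphi:=s|_\Gamma\in H^{1/2}(\Gamma)$, and $s$ is its harmonic extension. The set $\Gamma\cap B(0,1)$ lies in the faces $\{\theta=\pi/2\}$, $\{\theta=2\pi\}$ together with $\{\rho=0\}$. So $\varphi\ge0$, and $\varphi=0$ on $\Gamma\cap B(0,1)$.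

**Step 3: compute $a(\varphi,\chi)$ near the edge.** Let $0\le w\in C_c^\infty(B(0,\frac12))$ and $\chi=w|_\Gamma$. Integrate by parts on $\Omega\cap\{\rho>\varepsilon\}$. The piece $\{\rho=\varepsilon\}$ contributes $O(\varepsilon^{-1/3}\cdot\varepsilon)\to0$. On $\{\theta=\pi/2\}$ the outward normal points to smaller $\theta$, so $\partial_\nu s=-\rho^{-1}\partial_\theta s=-\frac23\rho^{-1/3}\cos0=-\frac23\rho^{-1/3}$. On $\{\theta=2\pi\}$, $\partial_\nu s=\rho^{-1}\partial_\theta s=\frac23\rho^{-1/3}\cos\pi=-\frac23\rho^{-1/3}$. Hence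
$$-a(\varphi,\chi)=-\int_\Omega\nabla s\cdot\nabla w=\tfrac23\int_\Gamma\rho^{-1/3}w\,d\sigma .$$

**Step 4: contradiction by concentration at the edge.** Suppose $K_{t_j}\le c\,t_j$ a.e. on $\{|x-y|\ge\frac12\}$ with $t_j\downarrow0$. If $\chi(x)\varphi(y)\ne0$ then $|x|<\frac12$ and $|y|\ge1$, so $|x-y|\ge\frac12$. By (2),
$$\tfrac23\int_\Gamma\rho^{-1/3}w\,d\sigma=\lim_j\tfrac1{t_j}(S_{t_j}\varphi,\chi)\le M\int_\Gamma w\,d\sigma,\qquad M=c\int_\Gamma\varphi\,d\sigma .$$
Take $w=W(\cdot/\varepsilon)$ with $0\le W\in C_c^\infty(B(0,1))$, $W(0)>0$, $0<\varepsilon\le\frac12$. On $\operatorname{supp}w$ we have $\rho\le\varepsilon$, so $\frac23\varepsilon^{-1/3}\int_\Gamma w\le M\int_\Gamma w$, and $\int_\Gamma w\,d\sigma>0$ because $0\in\Gamma$. This is false for small $\varepsilon$.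

Finally, by (3), Poisson upper bounds would give $K_t\le 2^dc\,t$ for $t\le1$ and $|x-y|\ge\frac12$, which we have just excluded. $\square$

## 4. Which Lipschitz domains have Poisson bounds: the statements

The corner computation suggests that everything is decided by how steeply positive harmonic functions leave a boundary piece on which they vanish. We measure this with one fixed function. Let $\Omega$ now be any bounded Lipschitz domain (connected) in $\mathbb R^d$, $d\ge2$, and write $\Delta(x,r)=\Gamma\cap B(x,r)$.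

**Definition (capacitary potential).** For a closed ball $B'\subset\Omega$ the capacitary potential $v\in H^1_0(\Omega)$ is the minimizer of $\int_\Omega|\nabla v|^2$ among $v\in H_0^1(\Omega)$ with $v=1$ on $B'$. It is harmonic in $\Omega\setminus B'$. Fix a closed ball $B_0\subset\Omega$, let $g$ be its capacitary potential, and put
$$M_z(r)=\sup_{\Omega\cap B(z,r)}g\qquad(z\in\Gamma).$$

*Example.* For the unit disc and $B_0=\overline B(0,\frac12)$, $g=\log(1/|x|)/\log2$ off $B_0$. For $r\le\frac12$, $M_z(r)=\log\frac1{1-r}/\log2$, which lies between $r/\log2$ and $2r$ by convexity. For $\frac12\le r\le1$, $M_z(r)=1$. So $1\le M_z(r)/r\le2$ for $0<r\le1$.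

**Definition (harmonic measure).** For $\xi\in\Omega$, $\omega^\xi$ is the Borel probability measure on $\Gamma$ with $u(\xi)=\int\varphi\,d\omega^\xi$ whenever $\varphi\in C(\Gamma)$ and $u\in C(\overline\Omega)$ is harmonic in $\Omega$ with $u|_\Gamma=\varphi$. Fix $x_0\in\Omega$ and put $\omega=\omega^{x_0}$. *Example:* for a ball and $x_0$ its center, $\omega=\sigma/\sigma(\Gamma)$.

**Theorem B.** The following are equivalent.

* **(a)** $K$ satisfies Poisson upper bounds.
* **(a′)** There are $C$ and $t_j\downarrow0$ with $K_{t_j}(x,y)\le C\,t_j|x-y|^{-d}$ a.e., for all $j$.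
* **(b)** There is $C$ with $-a(\varphi,\chi)\le C\iint\varphi(x)\chi(y)|x-y|^{-d}\,d\sigma\,d\sigma$ for all Lipschitz $\varphi,\chi\ge0$ on $\Gamma$ with disjoint supports.
* **(c)** There is $C$ with $\dfrac{M_z(s)}s\le C\,\dfrac{M_z(r)}r$ for all $z\in\Gamma$, $0<s\le r\le1$.
* **(d)** There is $C$ with $\dfrac{\omega(\Delta(z,s))}{s^n}\le C\,\dfrac{\omega(\Delta(z,r))}{r^n}$ for all $z\in\Gamma$, $0<s\le r\le1$. Equivalently, $\omega=k\sigma$ and $k\le C\,\omega(\Delta(z,r))/\sigma(\Delta(z,r))$ a.e. on $\Delta(z,r)$ for all $z\in\Gamma$, $0<r\le1$ (reverse Hölder class $RH_\infty$).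

For a ball, with $x_0$ its center, $k$ is constant and the second form of (d) is immediate.

**Corollary C.**

1. Poisson upper bounds hold if $\Omega$ satisfies a uniform exterior ball condition. In particular they hold for every bounded convex domain and every bounded $C^{1,1}$ domain.
2. If, near some boundary point, $\Omega$ coincides up to a rigid motion (taking that point to the origin) with $\{0<\theta<\alpha\}\times\mathbb R^{d-2}$ with $\pi<\alpha<2\pi$, Poisson upper bounds fail. A planar Lipschitz polygon has Poisson upper bounds if and only if it is convex.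
3. For each $d\ge2$ there are bounded $C^1$ domains for which Poisson upper bounds fail.

Uniform exterior ball condition means: there is $R_0>0$ such that each $z\in\Gamma$ lies on the boundary of some ball $B(\hat z,R_0)\subset\mathbb R^d\setminus\Omega$. A square satisfies it, with half-planes as supply of balls. The L-shape does not, at its re-entrant corner. A planar Lipschitz polygon is a bounded Lipschitz domain in $\mathbb R^2$ whose boundary is a finite union of segments.

The plan of the proof is (a)⇒(a′)⇒(b)⇒(a), then (b)⇒(c)⇒(b), then (c)⇔(d).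

## 5. Facts about Lipschitz boundaries

Constants $C,c>0$ may change from line to line. They depend only on $\Omega,B_0,x_0$ and the constant in the hypothesis at hand. We use the following textbook facts.

**(P1)** $cr^n\le\sigma(\Delta(x,r))\le Cr^n$ for $0<r\le\operatorname{diam}\Gamma$. Summing over dyadic shells, $\int_{|x-y|\ge r}|x-y|^{-d}d\sigma(y)\le C/r$ and $\int_{|x-y|\le r}|x-y|^{2-d}d\sigma(y)\le Cr$.

**(P2)** (Gagliardo) $H^{1/2}(\Gamma)$ has squared norm $\|\varphi\|_2^2+[\varphi]^2$, where $[\varphi]^2=\iint|\varphi(x)-\varphi(y)|^2|x-y|^{-d}d\sigma d\sigma$. The trace $H^1(\Omega)\to H^{1/2}(\Gamma)$ is bounded with bounded right inverse. Together with $\|u\|_{H^1}^2\le C(\|\nabla u\|_2^2+\|\mathrm{Tr}\,u\|_2^2)$, and since the harmonic extension minimizes $\int|\nabla u|^2$ for given trace, this gives $a(\varphi)+\|\varphi\|_2^2\approx\|\varphi\|^2_{H^{1/2}}$. Lipschitz functions lie in $H^{1/2}(\Gamma)$, by (P1), and are dense there.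

**(P3)** Bounded Lipschitz domains are regular for the Dirichlet problem. The $H^1$-harmonic extension of a Lipschitz $\varphi$ is continuous on $\overline\Omega$. The capacitary potential of a closed ball in $\Omega$ is continuous on $\overline\Omega$, vanishes on $\Gamma$, and has values in $(0,1]$ in $\Omega$.

**(P4)** There are $r_0\in(0,1]$ and $N$ such that for each $z\in\Gamma$, in suitable Cartesian coordinates centered at $z$ with vertical unit vector $e_z$, $\Omega\cap B(z,r_0)=D_z\cap B(z,r_0)$, where $D_z=\{x_d>\eta_z(x')\}$, $\eta_z(0)=0$ and $\eta_z$ is $N$-Lipschitz. We take $r_0$ so small that $B(z,r_0)\cap B_0=\emptyset$. Put $A_r(z)=z+re_z$. A point at height $\pm h$ over or under the graph has distance at least $h/\sqrt{1+N^2}$ from it: a graph point at horizontal distance $b$ has distance squared at least $b^2+((h-Nb)^+)^2\ge h^2/(1+N^2)$.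

**(P5)** (Carleson estimate and boundary Harnack principle: Dahlberg 1977, Ancona 1978, Caffarelli–Fabes–Mortola–Salsa 1981, Jerison–Kenig 1982; short proof in De Silva–Savin, *J. Differential Equations* 269 (2020).) There are $\kappa\ge8$ and $C$, depending only on $d,N$, such that if $D=\{x_d>\eta(x')\}$ with $\eta$ $N$-Lipschitz, $\eta(0)=0$, and $u,v$ are positive harmonic in $D\cap B(0,\kappa r)$ and vanish continuously on $\partial D\cap B(0,\kappa r)$, then on $D\cap B(0,2r)$
$$u\le C\,u(re_d),\qquad \frac u{u(re_d)}\le C\,\frac v{v(re_d)} .$$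
(The case $d=2$ follows from $d=3$ by adding a dummy variable.)

*Example for (P5).* In a half-space $u=x_d$ is admissible. So (P5) says that every admissible $v$ is, near $0$, at most and at least a constant multiple of $v(re_d)\,x_d/r$.

Set $r_1=r_0/(20\kappa(1+N))$. If $p\in D_z\cap B(z,r_0/2)$ has distance at least $h$ from the graph, where $h\le r_0/2$, then $B(p,h)\subset D_z\cap B(z,r_0)\subset\Omega$. So for the points used below at scales $r\le r_1$, distance to the graph can be used freely.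

**Reduction to small radii.** For $r\le r_1$, $A_r(z)$ is a limit of points $z+r'e_z\in\Omega\cap B(z,r)$, and (P5) applies to $g$. Hence
$$g(A_r(z))\le M_z(r)\le M_z(2r)\le C\,g(A_r(z))\qquad(z\in\Gamma,\ 0<r\le r_1).\tag{4}$$
For fixed $r_2\in(0,r_1]$ the points $A_{r_2}(z)$, $z\in\Gamma$, stay in a compact subset of $\Omega$. So $M_z(r_2)\ge g(A_{r_2}(z))\ge c>0$, while $M_z\le1$. Hence $M_z(r)/r$ is bounded above and below for $r_2\le r\le1$. If (c) holds for $s\le r\le r_2$, then for $s\le r_2\le r\le 1$ we get $M_z(s)/s\le CM_z(r_2)/r_2\le CM_z(r)/r$, and for $r_2\le s\le r\le1$ the inequality is clear. So *it suffices to prove (c) for $r\le r_2$, with any fixed $r_2\le r_1$.*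

## 6. From kernel bounds to the form: (a)⇒(a′)⇒(b)

(a)⇒(a′) is (3), for any sequence $t_j\downarrow0$ in $(0,1]$. For (a′)⇒(b), let $\varphi,\chi\ge0$ be Lipschitz with disjoint supports. By (2) along $t_j$, $-a(\varphi,\chi)=\lim_jt_j^{-1}(S_{t_j}\varphi,\chi)\le C\iint\varphi\chi|x-y|^{-d}$.

## 7. The jump kernel of $a$

We now assume (b) and work towards (a), in Sections 7 to 9. Functions are real unless stated otherwise. In this section we show that $a$ is a pure jump form. For the disc the kernel $J$ below is $\frac1{\pi|x-y|^2}$, the limit of $K_t/t$ found in Section 1.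

**Proposition 1.** *Assume (b). There is a symmetric measurable $J$ with $0\le J\le C|x-y|^{-d}$ and*
$$a(\varphi)=\tfrac12\iint J(x,y)(\varphi(x)-\varphi(y))^2d\sigma d\sigma\qquad\text{for all }\varphi\in H^{1/2}(\Gamma).$$

**Step 1: write (1) as a jump form at time $t$.** Let $\mu_t=\frac1tK_t\,\sigma\otimes\sigma$, a symmetric measure since $S_t$ is self-adjoint with a real kernel. The harmonic extension of $1$ is $1$, so $a(1,\cdot)=0$, $D_01=0$ and $S_t1=1$. Expanding the square, for complex $\psi\in H^{1/2}(\Gamma)$,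
$$\tfrac12\iint|\psi(x)-\psi(y)|^2d\mu_t=\tfrac1t\big(\|\psi\|_2^2-(S_t\psi,\psi)\big)\le a(\psi),\quad\text{with limit }a(\psi)\text{ as }t\downarrow0.\tag{5}$$

**Step 2: pass to the limit off the diagonal.** Let $O=\{(x,y)\in\Gamma\times\Gamma:x\ne y\}$. For Lipschitz $\varphi,\chi\ge0$ with disjoint supports, (2) gives $\iint\varphi\otimes\chi\,d\mu_t\to-a(\varphi,\chi)$. For fixed $\varphi,\chi$ these integrals are bounded on $0<t\le1$: near $0$ they converge, and elsewhere they are at most $\frac1t\|\varphi\|_2\|\chi\|_2$. Each $(x,y)\in O$ has a neighborhood $\Delta(x,r)\times\Delta(y,r)$, $r=|x-y|/4$, on which such a product $\varphi\otimes\chi$ equals $1$, with supports in balls of radius $\frac32r$. Covering compact sets by finitely many of these, $\sup_{0<t\le1}\mu_t(F)<\infty$ for compact $F\subset O$.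

Let $f\in C_c(O)$. By a partition of unity $f$ is a finite sum of functions $f_i\in C_c(U_i\times V_i)$, with $U_i,V_i$ small balls in $\Gamma$ that have slightly larger concentric balls $U_i',V_i'$ with disjoint closures. By Stone–Weierstrass, $f_i$ is uniformly approximated on $\Gamma\times\Gamma$ by finite sums of products of Lipschitz functions. Multiplying by $p_i\otimes q_i$, with Lipschitz cutoffs $p_i,q_i$ equal to $1$ on $U_i,V_i$ and supported in $U_i',V_i'$, keeps the approximation and puts all supports in a fixed compact $F\subset O$. Splitting factors into positive and negative parts, the $\mu_t$-integrals of the approximants converge. Since $\mu_t(F)$ is bounded, $\iint f\,d\mu_t$ converges as $t\downarrow0$. By the Riesz theorem there is a Radon measure $j\ge0$ on $O$ with $\mu_t\to j$ vaguely; $j$ is symmetric and $\iint\varphi\otimes\chi\,dj=-a(\varphi,\chi)$ for $\varphi,\chi$ as above.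

**Step 3: the density of $j$.** Let $\lambda=C|x-y|^{-d}\sigma\otimes\sigma$ with $C$ from (b). For disjoint compact $A,B$ put $\varphi_k=(1-k\operatorname{dist}(\cdot,A))^+\downarrow1_A$ and $\chi_k\downarrow1_B$ similarly. Then (b) and dominated convergence give $j(A\times B)\le\lambda(A\times B)$. Let $U,V$ be balls with disjoint closures; $j$ and $\lambda$ are finite on $U\times V$. For compact $B\subset V$ the finite measure $A\mapsto j(A\times B)$ is inner regular, so the inequality holds for Borel $A\subset U$. Repeating this in $B$, it holds for Borel rectangles, hence for finite disjoint unions of rectangles, hence, by the monotone class theorem, for all Borel subsets of $U\times V$. Countably many such $U\times V$ cover $O$, so $j\le\lambda$ on $O$. Therefore $j=J\,\sigma\otimes\sigma$ with $J$ symmetric and $0\le J\le C|x-y|^{-d}$.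

**Step 4: no energy is lost at the diagonal.** This is the delicate point: as $t\downarrow0$ part of (5) might concentrate on the diagonal. To exclude it we test (5) with a small, rapidly oscillating function. Let $\varphi$ be Lipschitz with constant $\ell>0$ (constants are trivial), $0<\varepsilon\le1$ and $\psi=\varepsilon e^{i\varphi/\varepsilon}$. Then $|\psi(x)-\psi(y)|\le\min(\ell|x-y|,2\varepsilon)$, so splitting at $|x-y|=\varepsilon$ and using (P1),
$$[\psi]^2\le\iint_{|x-y|\le\varepsilon}\ell^2|x-y|^{2-d}+\iint_{|x-y|\ge\varepsilon}4\varepsilon^2|x-y|^{-d}\le C_\varphi\,\varepsilon .$$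
Also $\|\psi\|_2^2=\varepsilon^2\sigma(\Gamma)$. By (P2), $a(\psi)\le C_\varphi\,\varepsilon$. On the other hand, if $|x-y|<\delta$ with $\delta\ell\le\pi\varepsilon$, then $\frac{|\varphi(x)-\varphi(y)|}{2\varepsilon}\le\frac\pi2$, and since $|\sin s|\ge\frac2\pi|s|$ for $|s|\le\frac\pi2$,
$$|\psi(x)-\psi(y)|=2\varepsilon\Big|\sin\frac{\varphi(x)-\varphi(y)}{2\varepsilon}\Big|\ge\tfrac2\pi|\varphi(x)-\varphi(y)| .$$
With (5) for $\psi$,
$$\iint_{|x-y|<\delta}(\varphi(x)-\varphi(y))^2d\mu_t\le\tfrac{\pi^2}4\cdot2a(\psi)\le C_\varphi\,\varepsilon\qquad(0<t\le1).\tag{6}$$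

**Step 5: conclusion.** Let $h_\delta(x,y)\in[0,1]$ be a continuous function of $|x-y|$, equal to $0$ for $|x-y|\le\delta/2$ and to $1$ for $|x-y|\ge\delta$. Then $h_\delta\cdot(\varphi(x)-\varphi(y))^2\in C_c(O)$. Split (5) for $\varphi$ with $h_\delta$ and $1-h_\delta$ and let $t\downarrow0$. By (6),
$$\Big|a(\varphi)-\tfrac12\iint h_\delta J(\varphi(x)-\varphi(y))^2\Big|\le C_\varphi\,\varepsilon\qquad(\delta\ell\le\pi\varepsilon).$$
We may choose $h_\delta$ increasing as $\delta\downarrow0$. Let $\delta\to0$ (monotone convergence), then $\varepsilon\to0$. This is the formula for Lipschitz $\varphi$. Both sides are continuous on $H^{1/2}(\Gamma)$, the right-hand side because it is a quadratic form bounded by $\frac C2[\varphi]^2$. Density of Lipschitz functions finishes the proof. $\square$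

## 8. Nash, truncation and exponential weights

**Step 1 (Nash inequality): the on-diagonal input.** *We have*
$$\|\varphi\|_2^{2+2/n}\le A\,(a(\varphi)+\|\varphi\|_2^2)\,\|\varphi\|_1^{2/n}\qquad(\varphi\in H^{1/2}(\Gamma)).\tag{7}$$
Let $\varphi_r(x)$ be the average of $\varphi$ over $\Delta(x,r)$, $r\le\operatorname{diam}\Gamma$. By Cauchy–Schwarz and (P1),
$$\|\varphi-\varphi_r\|_2^2\le\int\frac1{\sigma(\Delta(x,r))}\int_{\Delta(x,r)}|\varphi(x)-\varphi(y)|^2\le Cr^{-n}r^d[\varphi]^2=Cr[\varphi]^2 .$$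
Also $\|\varphi_r\|_\infty\le Cr^{-n}\|\varphi\|_1$ and $\|\varphi_r\|_1\le C\|\varphi\|_1$, so $\|\varphi_r\|_2^2\le Cr^{-n}\|\varphi\|_1^2$. With $E=\|\varphi\|_{H^{1/2}}^2$ we get $\|\varphi\|_2^2\le C(rE+r^{-n}\|\varphi\|_1^2)$. For $\varphi\ne0$ choose $r=\vartheta(\|\varphi\|_1^2/E)^{1/(n+1)}$. Since $\|\varphi\|_1^2\le\sigma(\Gamma)\|\varphi\|_2^2\le\sigma(\Gamma)E$, a small fixed $\vartheta$ ensures $r\le\operatorname{diam}\Gamma$. Both terms are then multiples of $E^{n/(n+1)}\|\varphi\|_1^{2/(n+1)}$. Raise to the power $(n+1)/n$ and use $E\le C(a(\varphi)+\|\varphi\|_2^2)$.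

**Why truncate.** If one puts the weight $e^{\psi}$, $\psi=\lambda|\cdot-y_1|$, on the full form, jumps of size about $R$ are charged a factor $e^{2\lambda R}$. The growth rate estimated from $J\le C|x-y|^{-d}$ is about $R^{-1}e^{2\lambda R}$. Keeping $t$ times this bounded forces $e^{2\lambda R}\lesssim R/t$, so at distance $R$ the gain $e^{-\lambda R}$ is no better than about $(t/R)^{1/2}$. We need $(t/R)^d$. Cutting off jumps longer than $\rho=R/(8d)$ restricts only $e^{\lambda\rho}$, and a gain $e^{-\lambda R/2}=(e^{-\lambda\rho})^{4d}$ becomes affordable. The long jumps are added back afterwards.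

**Step 2 (truncation).** For $0<\rho\le\operatorname{diam}\Gamma$ put on $H^{1/2}(\Gamma)$
$$a_\rho(\varphi,\chi)=\tfrac12\iint_{|x-y|\le\rho}J(x,y)(\varphi(x)-\varphi(y))(\chi(x)-\chi(y)) .$$
Let $m(x)=\int_{|x-y|>\rho}J(x,y)d\sigma(y)\le C/\rho$ (by (P1)) and let $J_\rho$ be the integral operator with kernel $J1_{|x-y|>\rho}\le C\rho^{-d}$, which is bounded on $L_2(\Gamma)$. By Proposition 1,
$$a(\varphi)-a_\rho(\varphi)=\tfrac12\iint_{|x-y|>\rho}J(\varphi(x)-\varphi(y))^2=\int m\varphi^2-(J_\rho\varphi,\varphi).$$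
The left side is also at most $\iint_{|x-y|>\rho}J(\varphi(x)^2+\varphi(y)^2)=2\int m\varphi^2\le\frac C\rho\|\varphi\|_2^2$. So $a_\rho+\|\cdot\|_2^2$ and $a+\|\cdot\|_2^2$ are equivalent, and $a_\rho$ is closed on $H^{1/2}(\Gamma)$. Both $H^{1/2}(\Gamma)$ and $a_\rho$ respect normal contractions, so $a_\rho$ is a Dirichlet form. By the Beurling–Deny criteria its operator $D_\rho$ generates a positive sub-Markovian semigroup $S^\rho_t=e^{-tD_\rho}$. As $a-a_\rho$ is a bounded form,
$$D_0=D_\rho+m-J_\rho .\tag{8}$$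
Inserting $a\le a_\rho+\frac C\rho\|\cdot\|_2^2$ and $1\le\operatorname{diam}\Gamma/\rho$ into (7), for some constant $b$ independent of $\rho$,
$$\|h\|_2^{2+2/n}\le A\big(a_\rho(h)+\tfrac b\rho\|h\|_2^2\big)\|h\|_1^{2/n}.\tag{9}$$

**Step 3 (Davies' method, after Carlen–Kusuoka–Stroock): the claim.** Let $\psi$ be bounded Lipschitz on $\Gamma$ and
$$\Lambda=\sup_x\int_{|x-y|\le\rho}\sinh^2(\psi(x)-\psi(y))\,J(x,y)\,d\sigma(y),\qquad\mu=\Lambda+\frac b\rho .$$
$\Lambda$ is finite by (P1), as $\sinh^2(\psi(x)-\psi(y))\le C_\psi|x-y|^2$. We claim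
$$\|e^\psi S^\rho_te^{-\psi}\|_{1\to\infty}\le Ct^{-n}e^{3\mu t}\qquad(t>0),\tag{10}$$
with $C$ independent of $\rho$ and $\psi$.

**Step 4: set-up.** Let $0\le f\in L_\infty$, $f\ne0$, $f_t=e^\psi S_t^\rho(e^{-\psi}f)$. Then $f_t\ge0$, and $\|f_t\|_\infty\le e^{2\|\psi\|_\infty}\|f\|_\infty$ by sub-Markovianity. For $t>0$, $f_t\in H^{1/2}(\Gamma)$, since multiplication by the bounded Lipschitz function $e^\psi$ preserves $H^{1/2}(\Gamma)$. And $f_t\ne0$, because $S_t^\rho$ is injective. Let $p=2^k$, $k\ge1$, $w_p(t)=\|f_t\|_p>0$. The map $t\mapsto f_t$ is $C^1$ into $L_2$ for $t>0$, and $f_t$ is uniformly bounded. On a bounded range $|\alpha^p-\beta^p-p\beta^{p-1}(\alpha-\beta)|\le C(\alpha-\beta)^2$, and $t\mapsto f_t^{p-1}$ is continuous into $L_2$. So $w_p^p$ is $C^1$ with derivative $p\int f_t^{p-1}\partial_tf_t$. Since $\partial_tf_t=-e^\psi D_\rho(e^{-\psi}f_t)$ and $f_t^{p-1}\in H^{1/2}(\Gamma)$,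
$$\tfrac d{dt}w_p^p=-p\,a_\rho(e^{-\psi}f_t,e^\psi f_t^{p-1}).\tag{11}$$

**Step 5: the pointwise inequality.** With $\alpha=f_t(x)$, $\beta=f_t(y)$, $\theta=\psi(x)-\psi(y)$, the product in the integrand of $a_\rho(e^{-\psi}f_t,e^\psi f_t^{p-1})$ is
$$(e^{-\psi(x)}\alpha-e^{-\psi(y)}\beta)(e^{\psi(x)}\alpha^{p-1}-e^{\psi(y)}\beta^{p-1})=\alpha^p+\beta^p-e^{-\theta}\alpha\beta^{p-1}-e^\theta\beta\alpha^{p-1}.$$
Writing $e^{\pm\theta}=\cosh\theta\pm\sinh\theta$, this equals
$$(\alpha-\beta)(\alpha^{p-1}-\beta^{p-1})-(\cosh\theta-1)(\alpha\beta^{p-1}+\beta\alpha^{p-1})-\sinh\theta\,(\beta\alpha^{p-1}-\alpha\beta^{p-1}).$$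
Put $P=\alpha^{p/2}$, $Q=\beta^{p/2}$. Then:

* $(\alpha-\beta)(\alpha^{p-1}-\beta^{p-1})\ge\frac{4(p-1)}{p^2}(P-Q)^2\ge\frac2p(P-Q)^2$. Indeed for $\alpha\ge\beta$, by Cauchy–Schwarz, $(P-Q)^2=\big(\frac p2\int_\beta^\alpha s^{p/2-1}ds\big)^2\le\frac{p^2}4(\alpha-\beta)\frac{\alpha^{p-1}-\beta^{p-1}}{p-1}$, and $2(p-1)\ge p$.
* $\alpha\beta^{p-1}+\beta\alpha^{p-1}\le\alpha^p+\beta^p=P^2+Q^2$, since the difference is $(\alpha-\beta)(\alpha^{p-1}-\beta^{p-1})\ge0$.
* $|\beta\alpha^{p-1}-\alpha\beta^{p-1}|\le|\alpha^p-\beta^p|=|P-Q|(P+Q)$. For $\alpha\ge\beta$ the left quantity is $\alpha\beta(\alpha^{p-2}-\beta^{p-2})\ge0$, and $\alpha^p-\beta^p-\beta\alpha^{p-1}+\alpha\beta^{p-1}=(\alpha-\beta)(\alpha^{p-1}+\beta^{p-1})\ge0$.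

Moreover $|\sinh\theta||P-Q|(P+Q)\le\frac1p(P-Q)^2+\frac p4\sinh^2\theta(P+Q)^2\le\frac1p(P-Q)^2+\frac p2\sinh^2\theta(P^2+Q^2)$, and $\cosh\theta-1=\frac{\sinh^2\theta}{\cosh\theta+1}\le\frac12\sinh^2\theta$. As $\frac12+\frac p2\le p$, the whole expression is at least
$$\tfrac1p(P-Q)^2-p\sinh^2\theta\,(P^2+Q^2).$$
Integrate against $\frac12J1_{|x-y|\le\rho}$. By symmetry the second term contributes at most $p\Lambda w_p^p$. So (11) gives
$$\tfrac d{dt}w_p^p\le-a_\rho(f_t^{p/2})+p^2\Lambda w_p^p .\tag{12}$$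

**Step 6: iterate over $p=2,4,8,\dots$** For $p=2$, (12) gives $w_2(t)\le e^{2\Lambda t}\|f\|_2\le e^{2\mu t}\|f\|_2$. Let $p\ge4$. Apply (9) to $h=f_t^{p/2}$, for which $\|h\|_2^2=w_p^p$ and $\|h\|_1=w_{p/2}^{p/2}$:
$$-a_\rho(f_t^{p/2})\le\tfrac b\rho w_p^p-\tfrac1Aw_p^{p+p/n}w_{p/2}^{-p/n}.$$
Insert this in (12), write $\frac{d}{dt}w_p^p=pw_p^{p-1}w_p'$ and use $\frac b{p\rho}\le\frac{pb}\rho$:
$$w_p'\le-\tfrac1{pA}w_p^{1+p/n}w_{p/2}^{-p/n}+p\mu w_p .$$
For $y(s)=e^{-p\mu s}w_p(s)$ this becomes
$$(y^{-p/n})'=-\tfrac pn\,y^{-p/n-1}y'\ge\tfrac1{nA}\,y^{-p/n-1}e^{-p\mu s}w_p^{1+p/n}w_{p/2}^{-p/n}=\tfrac1{nA}e^{p^2\mu s/n}w_{p/2}^{-p/n}.$$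
Put $\beta_p=n(\frac12-\frac1p)$ and $W_p(t)=\sup_{0<s\le t}s^{\beta_p}w_p(s)$. Here $W_2(t)\le e^{2\mu t}\|f\|_2$, and finiteness for larger $p$ follows inductively below. For $s\le t$, $w_{p/2}(s)^{-p/n}\ge s^{\beta_{p/2}p/n}W_{p/2}(t)^{-p/n}$, and $\beta_{p/2}\,p/n=\frac p2-2$. Integrate over $[t(1-p^{-2}),t]$, bounding $s$ below by its smallest value:
$$y(t)^{-p/n}\ge\tfrac1{nA}W_{p/2}(t)^{-p/n}e^{(p^2-1)\mu t/n}\,\tfrac t{p^2}\,\big(t(1-p^{-2})\big)^{p/2-2}\ge\tfrac1{2nAp^2}W_{p/2}(t)^{-p/n}t^{p/2-1}e^{(p^2-1)\mu t/n}.$$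
The last step is Bernoulli's inequality: $(1-p^{-2})^{p/2-2}\ge1-\frac{p/2-2}{p^2}\ge\frac12$. Take the power $-n/p$. Since $\frac np(\frac p2-1)=\beta_p$ and $p-\frac{p^2-1}p=\frac1p$,
$$w_p(t)=e^{p\mu t}y(t)\le(2nAp^2)^{n/p}e^{\mu t/p}t^{-\beta_p}W_{p/2}(t),\qquad\text{so}\quad W_p(t)\le(2nAp^2)^{n/p}e^{\mu t/p}W_{p/2}(t).$$
The choice of the short interval near $t$ is what makes the exponent $\mu t/p$ summable: $\frac14+\frac18+\cdots=\frac12$. Also $\prod_{p=4,8,\dots}(2nAp^2)^{n/p}<\infty$ and $\beta_p\to\frac n2$. Letting $p\to\infty$,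
$$\|f_t\|_\infty=\lim_pw_p(t)\le Ct^{-n/2}e^{2\mu t+\mu t/2}\|f\|_2\le Ct^{-n/2}e^{3\mu t}\|f\|_2 .$$

**Step 7: from $L_2\to L_\infty$ to $L_1\to L_\infty$.** By positivity and density the last bound holds for all $f\in L_2$. The adjoint of $e^\psi S_t^\rho e^{-\psi}$ is $e^{-\psi}S_t^\rho e^\psi$, and $\Lambda$ does not change under $\psi\mapsto-\psi$. So duality gives the same bound for $L_1\to L_2$. Writing $e^\psi S_t^\rho e^{-\psi}$ as the square of the operator at time $t/2$ gives (10).

**Step 8: on-diagonal bound and large times.** Take $\psi=0$, $\rho=\operatorname{diam}\Gamma$, so $a_\rho=a$, $\Lambda=0$ and $\mu$ is a constant. Then (10) gives $K_t\le Ct^{-n}$ a.e. for $t\le1$. For $t\ge1$, $\|S_t\|_{1\to\infty}\le\|S_1\|_{1\to\infty}\le C$, since $S_{t-1}$ is a contraction on $L_1$. As $\Gamma$ is bounded, this is the Poisson bound for $t\ge1$.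

## 9. Putting the long jumps back (Meyer's decomposition): end of (b)⇒(a)

**Step 1: compare $S_t$ with $S_t^\rho$.** Let $T_t=e^{-t(D_\rho+m)}$. As $m\ge0$, Trotter's formula $T_t=\lim_k(e^{-tD_\rho/k}e^{-tm/k})^k$ gives $0\le T_t\le S_t^\rho$. By (8), $\frac d{ds}T_{t-s}S_s=T_{t-s}J_\rho S_s$, so
$$S_t=T_t+\int_0^tT_{t-s}J_\rho S_s\,ds .$$
Let $0\le f\in L_2$. Since $S_s1=1$ and $S_s$ is symmetric, $\|S_sf\|_1=\|f\|_1$, hence $J_\rho S_sf\le C\rho^{-d}\|f\|_1$. Since $T_{t-s}1\le S^\rho_{t-s}1\le1$,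
$$S_tf\le S_t^\rho f+Ct\rho^{-d}\|f\|_1.\tag{13}$$

**Step 2: choose $\rho$ and the weight.** Let $x_1\ne y_1$ in $\Gamma$ and
$$R=|x_1-y_1|,\quad\eta=\tfrac R4,\quad\rho=\tfrac R{8d},\quad t\le\min(\rho,1),\quad\lambda=\tfrac1{4\rho}\log\tfrac\rho t,\quad\psi(\xi)=\lambda\min(|\xi-y_1|,R).$$
Then $\psi$ is $\lambda$-Lipschitz. Since $\sinh^2\theta\le\theta^2e^{2|\theta|}$ and $J\le C|x-y|^{-d}$, (P1) and $s^2\le e^{2s}$ for $s\ge0$ give
$$\Lambda\le C\lambda^2e^{2\lambda\rho}\rho=\tfrac C\rho(\lambda\rho)^2e^{2\lambda\rho}\le\tfrac C\rho e^{4\lambda\rho}=\tfrac C\rho\cdot\tfrac\rho t=\tfrac Ct .$$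
So $\mu t\le C+bt/\rho\le C$.

**Step 3: read off the decay.** Let $f\ge0$ be supported in $\Delta(y_1,\eta)$ and $x\in\Delta(x_1,\eta)$. Then $\psi\le\lambda\eta$ on $\operatorname{supp}f$ and $\psi(x)\ge\lambda(R-\eta)$. Apply (10) to $e^\psi f$:
$$S_t^\rho f(x)\le e^{-\lambda(R-\eta)}\,Ct^{-n}\,e^{\lambda\eta}\|f\|_1=Ct^{-n}e^{-\lambda R/2}\|f\|_1=Ct^{-n}\big(\tfrac t\rho\big)^{R/(8\rho)}\|f\|_1=Ct^{-n}\big(\tfrac t\rho\big)^d\|f\|_1=Ct\rho^{-d}\|f\|_1 .$$
With (13), $K_t\le CtR^{-d}$ a.e. on $\Delta(x_1,\eta)\times\Delta(y_1,\eta)$. There $\frac R2\le|x-y|\le\frac{3R}2$, and $t\le\rho\le|x-y|$. So $t^{-n}(1+|x-y|/t)^{-d}\ge2^{-d}t|x-y|^{-d}$, and the Poisson bound holds on this set. If instead $\rho<t\le1$, then on this set $|x-y|/t\le12d$, and $K_t\le Ct^{-n}$ from Section 8 suffices. Countably many such products cover $O$, and the diagonal is a null set. So (a) holds for $t\le1$ too. This proves (b)⇒(a). $\square$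

## 10. Four lemmas on positive harmonic functions near $\Gamma$

It remains to turn (b) into geometry. The first lemma says that domination between functions vanishing on a piece of $\Gamma$ passes to their inward normal derivatives, in weak form.

**Lemma 1.** Let $U\subset\mathbb R^d$ be open, and let $q\in H^1(\Omega)$ satisfy: $q\ge0$ and $q$ is harmonic in $\Omega\cap U$, and $\mathrm{Tr}\,q=0$ on $\Gamma\cap U$. Then $-\int_\Omega\nabla q\cdot\nabla w\ge0$ for each Lipschitz $w\ge0$ with compact support in $U$.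

*Proof.* Let $\eta>0$. The function $w\min(q^+/\eta,1)$ is in $H^1(\Omega)$ with trace zero, so in $H^1_0(\Omega)$, and is supported in $\operatorname{supp}w$, where $q=q^+$. Approximating it by $C_c^\infty(\Omega)$ functions, and multiplying these by a cutoff in $C_c^\infty(U)$ equal to $1$ on $\operatorname{supp}w$, we may use it to test harmonicity of $q$ in $\Omega\cap U$:
$$0=\int\min(q/\eta,1)\nabla q\cdot\nabla w+\eta^{-1}\int_{\{q<\eta\}}w|\nabla q|^2 .$$
So $\int\min(q/\eta,1)\nabla q\cdot\nabla w\le0$. As $\eta\to0$, $\min(q/\eta,1)\to1_{\{q>0\}}$, and $\nabla q=0$ a.e. on $\{q=0\}$. $\square$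

Extend $g$ by $0$ to $\mathbb R^d$; the extension is continuous and in $H^1(\mathbb R^d)$. Lemma 1 with $q=g$, $U=\mathbb R^d\setminus B_0$ shows that $\mu:=\Delta g\ge0$ in $\mathbb R^d\setminus B_0$. (The parameter $\mu$ of Section 8 is no longer needed.) Since $g$ is harmonic in $\Omega\setminus B_0$ and zero off $\overline\Omega$, $\mu$ is a finite measure carried by $\Gamma$. By mollification
$$\int w\,d\mu=-\int_\Omega\nabla g\cdot\nabla w\quad\text{for Lipschitz }w\text{ with compact support in }\mathbb R^d\setminus B_0.\tag{14}$$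

**Lemma 2.** $\mu(B(z,s))\approx s^{d-2}g(A_s(z))\approx s^{d-2}M_z(s)$ for $z\in\Gamma$, $0<s\le r_1$.

*Proof.* The second relation is (4). *Upper bound.* Take a smooth cutoff $0\le w\le1$ with $w=1$ on $B(z,s)$, compact support in $B(z,2s)$ and $|\Delta w|\le Cs^{-2}$. Then $\mu(B(z,s))\le\int w\,d\mu=\int g\Delta w\le Cs^{d-2}M_z(2s)\le Cs^{d-2}g(A_s(z))$ by (4).

*Lower bound.* Let $B=B(z,s)$, let $h$ be harmonic in $B$ with $h=g$ on $\partial B$, and let $e=z-\frac s2e_z\notin\overline\Omega$. The Riesz decomposition of the continuous subharmonic function $g$, with $G_B$ the Green function of $B$, gives $0=g(e)=h(e)-\int_BG_B(e,y)\,d\mu(y)$. On $\Gamma\cap B$ we have $|e-y|\ge cs$ by (P4). So $G_B(e,y)\le Cs^{2-d}$ there; for $d=2$ use $G_B(e,y)\le\frac1{2\pi}\log\frac{2s}{|e-y|}$. Hence $h(e)\le Cs^{2-d}\mu(B)$. On the other hand $|e-\xi|\le\frac32s$ for $\xi\in\partial B$, so the Poisson kernel of $B$ at $e$ is at least $cs^{1-d}$. By Harnack's inequality $g\ge cg(A_s(z))$ on a ball of radius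 $cs$ around $A_s(z)\in\partial B$. So $h(e)\ge cg(A_s(z))$. $\square$

**Lemma 3.** Let $B'\subset\Omega$ be a closed ball with capacitary potential $v$. Then $\nu=-\Delta v\ge0$ is a finite measure on $B'$. If $\varphi\ge0$ is Lipschitz with harmonic extension $u$, and $w\in H^1(\Omega)$ vanishes near $B'$ and has trace $\varphi$, then $\int u\,d\nu=-\int_\Omega\nabla v\cdot\nabla w$.

*Proof.* Let $0\le\zeta\in C_c^\infty(\Omega)$, $\varepsilon>0$. The function $\min(v+\varepsilon\zeta,1)$ is a competitor for $v$, and truncation does not increase the energy. So $\int|\nabla v|^2\le\int|\nabla(v+\varepsilon\zeta)|^2$, whence $\int\nabla v\cdot\nabla\zeta\ge0$ as $\varepsilon\to0$. So $\nu\ge0$. It is carried by $B'$, as $v$ is harmonic off $B'$.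

Let $\theta\in C_c^\infty(\Omega)$, $\theta=1$ near $B'$. Then $\theta u\in C_c^\infty(\Omega)$ and $\int u\,d\nu=\int\nabla v\cdot\nabla(\theta u)$. Also $\int\nabla v\cdot\nabla u=0$, since $v\in H_0^1(\Omega)$ and $u$ is harmonic. So $\int u\,d\nu=-\int\nabla v\cdot\nabla((1-\theta)u)$. Finally $(1-\theta)u-w$ vanishes near $B'$ and has zero trace, so it is in $H_0^1(\Omega\setminus B')$, where $v$ is harmonic. So $(1-\theta)u$ may be replaced by $w$. $\square$

**Lemma 4.** Let $\lambda$ be a finite Borel measure on $\Gamma$, $\xi\in\Gamma$, $r>0$, and suppose $\lambda(\Delta(z,s))\le Qs^n$ for all $z\in\Delta(\xi,r)$, $0<s\le r$. Then $\lambda\le CQ\sigma$ on $\Delta(\xi,r)$.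

*Proof.* Let $E\subset\Delta(\xi,r)$ be compact and $U\supset E$ open in $\Gamma$ with $\sigma(U)\le\sigma(E)+\epsilon$. Cover $E$ by finitely many balls $B(z,s_z)$, $z\in E$, with $s_z\le\min(r/3,\operatorname{diam}\Gamma)$ and $\Delta(z,s_z)\subset U$. By the Vitali covering lemma a disjoint subfamily $B(z_i,s_i)$ satisfies $E\subset\bigcup B(z_i,3s_i)$. With (P1), $\lambda(E)\le\sum Q(3s_i)^n\le CQ\sum\sigma(\Delta(z_i,s_i))\le CQ(\sigma(E)+\epsilon)$. Let $\epsilon\to0$ and use inner regularity of $\lambda$. $\square$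

## 11. (b)⇒(c): a form bound limits the steepness of $g$

Let $z\in\Gamma$, $0<r\le r_1$, and
$$\varphi(y)=\min\{1,(|y-z|/(\kappa r)-1)^+\},$$
which is $0$ on $B(z,\kappa r)$ and $1$ where $|y-z|\ge2\kappa r$. Let $u$ be its harmonic extension; $0\le u\le1$. The idea is that $u$, whose normal derivative is controlled by (b), dominates a multiple of $g$ near $z$.

**Step 1: $u(A_r(z))\ge c$.** In the coordinates at $z$ let $z'\in\Gamma$ be the graph point over the horizontal position $4\kappa re_1'$. It and $B(z',\kappa r)$ lie in $B(z,r_0)$ by the choice of $r_1$. On $\Delta(z',\kappa r)$, $|y-z|\ge3\kappa r$, so $\varphi=1$. Hence the function $f$ equal to $1-u$ on $\Omega$ and $0$ off $\Omega$ is continuous and subharmonic in $B(z',\kappa r)$, with $0\le f\le1$. Let $s\le\kappa r$. By (P4) the ball of radius $s/(4\sqrt{1+N^2})$ around $z'-\frac s4e_z$ lies in $B(z',s/2)\setminus\Omega$, up to its boundary. For $x\in B(z',s/4)$ we have $B(z',s/2)\subset B(x,\frac{3s}4)\subset B(z',s)$. Averaging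 over $B(x,\frac{3s}4)$ gives $f(x)\le(1-c)\sup_{B(z',s)}f$. Iterating with $s=\kappa r4^{-k}$, there is $\varepsilon=\varepsilon(d,N)\le1$ with $f\le\frac12$ on $B(z',\varepsilon r)$. Hence $u(z'+\frac{\varepsilon r}2e_z)\ge\frac12$.

Connect $z'+\frac{\varepsilon r}2e_z$ to $A_r(z)$: go vertically up to level $Hr$ with $H=8\kappa N+2$, then horizontally until over $z$, then down to $z+re_z$. Over $|x'|\le4\kappa r$ the graph has height at most $4\kappa Nr$, so this path has height at least $\varepsilon r/2$ over the graph throughout. Its length is at most $Cr$, and it stays in $B(z,r_0/2)$. A Harnack chain of bounded length along it gives $u(A_r(z))\ge c$.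

**Step 2: compare $g$ with $u$.** $\varphi\not\equiv0$, so $u>0$ in $\Omega$, and $u=g=0$ on $\Gamma\cap B(z,\kappa r)$. By (P5) and Step 1, $g\le Cg(A_r(z))\,u$ on $\Omega\cap B(z,2r)$.

**Step 3: use (b).** Let $0<s\le r$ and let $w$ be a Lipschitz cutoff with $1_{B(z,s)}\le w\le1_{B(z,3s/2)}$. Lemma 1 with $U=B(z,2r)$ and $q=Cg(A_r(z))u-g$, then (14) and (b), give
$$\mu(B(z,s))\le-\int\nabla g\cdot\nabla w\le-Cg(A_r(z))\,a(\varphi,w|_\Gamma)\le Cg(A_r(z))\iint\frac{\varphi(y)w(x)}{|x-y|^d}\,d\sigma\,d\sigma\le C\,\frac{g(A_r(z))}r\,s^n .$$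
On the supports $|x-y|\ge\kappa r-\frac32r\ge r$, so (P1) applies to the $y$-integral, and $\int w\,d\sigma\le Cs^n$. By Lemma 2, $\mu(B(z,s))\ge cs^{d-2}M_z(s)$. As $n=d-1$, $M_z(s)/s\le Cg(A_r(z))/r\le CM_z(r)/r$. By the reduction in Section 5, (c) follows. $\square$

## 12. (c)⇒(b): two boundary comparisons, one at each end

**Local claim.** Assume (c). Let $x\ne y$ in $\Gamma$, $r=\min(|x-y|/(4\kappa),r_1)$, and let $\varphi,\chi\ge0$ be Lipschitz with supports in $\Delta(y,r/2)$ and $\Delta(x,r/2)$. Then $-a(\varphi,\chi)\le Cr^{-d}\int\varphi\,d\sigma\int\chi\,d\sigma$.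

**Step 1: $\mu$ has a bounded density at scale $r$.** Let $\xi\in\{x,y\}$, $z\in\Delta(\xi,r)$, $0<s\le r$. By Lemma 2, (c), $B(z,r)\subset B(\xi,2r)$ and (4),
$$\mu(B(z,s))\le Cs^{d-2}M_z(s)\le Cs^n\frac{M_z(r)}r\le Cs^n\frac{M_\xi(2r)}r\le Cs^n\frac{g(A_r(\xi))}r .$$
Lemma 4 gives
$$\mu\le C\,\frac{g(A_r(\xi))}r\,\sigma\quad\text{on }\Delta(\xi,r).\tag{15}$$

**Step 2: the end at $x$.** Assume $\varphi\ne0$, let $u>0$ be its harmonic extension, and put $A=A_r(x)$. Since $|x-y|\ge4\kappa r$, $u=0$ on $\Gamma\cap B(x,\kappa r)$, and (P5) gives $u\le C\frac{u(A)}{g(A)}g$ on $\Omega\cap B(x,2r)$. Extend $\chi$ to a Lipschitz $w\ge0$ with compact support in $B(x,r)$. Lemma 1 with $q=C\frac{u(A)}{g(A)}g-u$, $U=B(x,2r)$, then (14) and (15) give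
$$-a(\varphi,\chi)=-\int\nabla u\cdot\nabla w\le C\,\frac{u(A)}{g(A)}\int\chi\,d\mu\le C\,\frac{u(A)}r\int\chi\,d\sigma.\tag{16}$$

**Step 3: the end at $y$.** We must bound $u(A)$ by $Cr^{1-d}\int\varphi$. Let $c_1=1/(4\sqrt{1+N^2})$ and $B'=\overline B(A,c_1r)$. The distance of $A$ from the graph is at least $4c_1r$, so $B(A,2c_1r)\subset\Omega$. Let $v,\nu$ be as in Lemma 3. Points of $B'$ are within $\frac54r$ of $x$, hence $B'\cap B(y,\kappa r)=\emptyset$, and $v$ is positive harmonic in $\Omega\cap B(y,\kappa r)$ and vanishes on $\Gamma$. As $v\le1$, (P5) gives $v\le Cg/g(A_r(y))$ on $\Omega\cap B(y,2r)$. Extend $\varphi$ to a Lipschitz $w'\ge0$ with compact support in $B(y,r)$; it vanishes near $B'$. By Lemma 3, then Lemma 1 with $q=Cg/g(A_r(y))-v$, $U=B(y,2r)$, then (14) and (15),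
$$\int u\,d\nu=-\int\nabla v\cdot\nabla w'\le\frac C{g(A_r(y))}\int\varphi\,d\mu\le\frac Cr\int\varphi\,d\sigma .\tag{17}$$

**Step 4: $\nu$ is large.** By Harnack, $u\ge cu(A)$ on $B'$. With $\theta\in C_c^\infty(\Omega)$, $\theta=1$ near $B'$, we have $\nu(B')=\int\nabla v\cdot\nabla\theta$. Also $v-\theta$ vanishes on $B'$ and lies in $H_0^1(\Omega\setminus B')$, where $v$ is harmonic. So $\nu(B')=\int|\nabla v|^2$. The zero extension of $v$ is $1$ on $B(A,c_1r)$ and $0$ on $B(x-re_x,c_1r)$, which lies below the graph. Both balls lie in $B(x,2r)$. Whatever the mean of $v$ over $B(x,2r)$ is, $v$ differs from it by at least $\frac12$ on one of the two balls. So Poincaré's inequality gives $\int|\nabla v|^2\ge cr^{-2}\cdot r^d$, that is, $\nu(B')\ge cr^{d-2}$. Now (17) yields $cu(A)r^{d-2}\le\frac Cr\int\varphi\,d\sigma$, hence $u(A)\le Cr^{1-d}\int\varphi\,d\sigma$. With (16) the local claim follows. $\square$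

**Step 5: arbitrary supports.** Let $\varphi,\chi\ge0$ be Lipschitz and nonzero with disjoint supports, at distance $\delta>0$, and $\tau=\frac12\min(\delta/(8\kappa),r_1)$. By a Lipschitz partition of unity write $\varphi=\sum\varphi_i$, $\chi=\sum\chi_j$ as finite sums with nonzero nonnegative Lipschitz pieces supported in $\Delta(y_i,\tau)$, $\Delta(x_j,\tau)$. Then $|x_j-y_i|\ge\delta-2\tau\ge\delta/2$. So the radius $r$ of the local claim for $(x_j,y_i)$ is at least $\min(\delta/(8\kappa),r_1)=2\tau$, and the claim applies. Since $|x_j-y_i|\le\operatorname{diam}\Gamma$, $r^{-d}\le C|x_j-y_i|^{-d}$. On the supports $|x-y|\le|x_j-y_i|+2\tau\le2|x_j-y_i|$. Hence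
$$-a(\varphi_i,\chi_j)\le C|x_j-y_i|^{-d}\int\varphi_i\int\chi_j\le C\iint\varphi_i(y)\chi_j(x)|x-y|^{-d}d\sigma d\sigma .$$
Sum over $i,j$. This is (b). $\square$

## 13. (c)⇔(d): harmonic measure

**Step 1: $\mu\approx\omega$.** Apply Lemma 3 with $B'=B_0$, $v=g$, $\nu=\nu_0$, and a Lipschitz $w$ with trace $\varphi$ supported near $\Gamma$. With (14), $\int\varphi\,d\mu=\int u\,d\nu_0=\int\!\int\varphi\,d\omega^\xi\,d\nu_0(\xi)$ for Lipschitz $\varphi\ge0$, so $\mu=\int\omega^\xi\,d\nu_0(\xi)$. Harnack's inequality on a compact connected subset of $\Omega$ containing $B_0\cup\{x_0\}$ gives $\omega^\xi\approx\omega$ uniformly for $\xi\in B_0$. Since $0<\nu_0(B_0)<\infty$, $\mu\approx\omega$.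

**Step 2: (c) is the first form of (d).** By Lemma 2, $\omega(\Delta(z,s))/s^n\approx M_z(s)/s$ for $s\le r_1$. So the two conditions agree for $r\le r_1$. For $r_1\le r\le1$, $\omega(\Delta(z,r))$ lies between $\omega(\Delta(z,r_1))\ge c$ and $1$, so large radii are harmless in (d) exactly as in (c). Hence (c)⇔(d). By (4) and Lemma 2, $\omega(\Delta(z,2r))\le C\omega(\Delta(z,r))$ for $r\le r_1/2$; for larger $r$ this is clear since the right side is bounded below.

**Step 3: the two forms of (d).** If the first form holds, then for $z'\in\Delta(z,r)$ and $s\le r\le1$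
$$\omega(\Delta(z',s))\le Cs^n\frac{\omega(\Delta(z',r))}{r^n}\le Cs^n\frac{\omega(\Delta(z,2r))}{r^n}\le Cs^n\frac{\omega(\Delta(z,r))}{r^n},$$
and Lemma 4 with (P1) gives $\omega\le C\frac{\omega(\Delta(z,r))}{\sigma(\Delta(z,r))}\,\sigma$ on $\Delta(z,r)$. So $\omega=k\sigma$ with the stated bound on $k$. Conversely, integrating the bound for $k$ over $\Delta(z,s)$, $s\le r$, gives $\omega(\Delta(z,s))\le C\frac{\sigma(\Delta(z,s))}{\sigma(\Delta(z,r))}\omega(\Delta(z,r))\le C\frac{s^n}{r^n}\omega(\Delta(z,r))$ by (P1). This completes the proof of Theorem B. $\blacksquare$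

## 14. Convex, re-entrant and $C^1$ boundaries: proof of Corollary C

**Part 1: an exterior ball gives a linear barrier.** Let $r\le r_1/2$ be at most the exterior ball radius $R_0$, and $z\in\Gamma$. Shrinking the ball towards $z$, there is $B(\hat z,r)\subset\mathbb R^d\setminus\Omega$ with $|\hat z-z|=r$. Let $\beta$ be harmonic in $r<|x-\hat z|<2r$, equal to $0$ on the inner and $1$ on the outer sphere; by scaling, $\beta\le C(|x-\hat z|-r)/r$. We have $B(\hat z,2r)\subset B(z,3r)$, where $g$ is harmonic inside $\Omega$. On the boundary of $\Omega\cap B(\hat z,2r)$, $g=0$ on $\Gamma$ and $g\le M_z(3r)$ on the sphere. So the maximum principle gives $g\le M_z(3r)\beta$ on $\Omega\cap B(\hat z,2r)$. For $s<r$ and $x\in\Omega\cap B(z,s)$, $|x-\hat z|<r+s$, so $M_z(s)\le CM_z(3r)\,s/r$. By (4) and Harnack along the segment from $A_r(z)$ to $A_{3r/2}(z)$, $M_z(3r)\le Cg(A_{3r/2}(z))\le Cg(A_r(z))\le CM_z(r)$. So $M_z(s)/s\le CM_z(r)/r$. This is (c) for small $r$, which suffices by Section 5. Convex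 domains have exterior balls of every radius, by supporting hyperplanes, and $C^{1,1}$ domains satisfy a uniform exterior ball condition.

**Part 2: re-entrant edges.** Let the edge point be $0$. The function $h=\rho^{\pi/\alpha}\sin(\pi\theta/\alpha)$ is positive harmonic in $\Omega$ near $0$ and vanishes continuously on $\Gamma$ near $0$. Apply (P5) to $h$ and $g$ at $0$, at a small fixed scale: $g\ge ch$ near $0$. So $M_0(s)/s\ge cs^{\pi/\alpha-1}\to\infty$ as $s\to0$, because $\pi/\alpha<1$. But (c) with $r=1$ would give $M_0(s)/s\le CM_0(1)\le C$. So (c) fails, and by Theorem B so do Poisson upper bounds.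

For polygons: a convex one is covered by Part 1. If all interior angles of a planar Lipschitz polygon are at most $\pi$, then $\overline\Omega$ is closed, connected and locally convex, hence convex (Tietze–Nakajima). So $\Omega$, the interior of $\overline\Omega$, is convex. Thus a non-convex polygon has an interior angle in $(\pi,2\pi)$, and the first half of Part 2 applies with $d=2$.

**Part 3: a $C^1$ boundary with a logarithmically steep harmonic function.** The aim is a $C^1$ graph through $0$ above which some positive harmonic function, vanishing on the graph, behaves like $s\log\frac1s$ at height $s$.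

**Step 1: the function.** In the plane let
$$h(x_1,x_2)=x_2\log\tfrac1\rho+x_1\vartheta,$$
where $\rho=|(x_1,x_2)|$ and $\vartheta\in(-\pi,\pi)$ is the angle from the positive $x_2$-axis towards the positive $x_1$-axis. With $\zeta=x_1+ix_2$, $-i\zeta=x_2-ix_1$ has argument $-\vartheta$. So $F(\zeta)=-\zeta\log(-i\zeta)=\zeta(\log\frac1\rho+i\vartheta)$ (principal branch) has $\operatorname{Im}F=h$. So $h$ is harmonic off the negative $x_2$-axis (including $0$). From $F'=-\log(-i\zeta)-1=\log\frac1\rho-1+i\vartheta$ we read off $\partial_1h=\operatorname{Im}F'=\vartheta$ and $\partial_2h=\operatorname{Re}F'=\log\frac1\rho-1$.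

**Step 2: its zero set is a $C^1$ graph.** For small $x_1\ne0$, $x_2\mapsto h(x_1,x_2)$ is increasing near $0$, $h(x_1,0)=\frac\pi2|x_1|>0$, and
$$h(x_1,-|x_1|)=|x_1|\Big(\frac{3\pi}4-\log\frac1{\sqrt2|x_1|}\Big)<0 .$$
So there is a unique zero $x_2=\gamma(x_1)$ near $0$, and $\gamma(x_1)\in(-|x_1|,0)$. By the implicit function theorem $\gamma$ is smooth for $x_1\ne0$, with
$$\gamma'(x_1)=-\frac{\vartheta}{\log\frac1\rho-1}\to0,\qquad\frac{\gamma(x_1)}{x_1}=-\frac\vartheta{\log\frac1\rho}\to0\qquad(x_1\to0),$$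
the second because $h(x_1,\gamma(x_1))=0$. With $\gamma(0)=0$, $\gamma$ is $C^1$ near $0$ and $\gamma'(0)=0$. Near $0$ we have $h>0$ for $x_2>\gamma(x_1)$: for $x_1\ne0$ by monotonicity, for $x_1=0$ because $h(0,s)=s\log\frac1s$. This region avoids the negative $x_2$-axis. Also $h$ extends continuously by $0$ to the graph, including $0$.

**Step 3: the domain.** Take a bounded smooth domain that in a small cube around $0$ equals $\{x_2>0\}\subset\mathbb R^d$, and replace its flat boundary piece by the graph $x_2=\chi_0\,\gamma(x_1)$. Here $\chi_0$ is a smooth cutoff in the variables other than $x_2$, equal to $1$ near $0$ and with support so small that $\gamma$ is defined there and the graph stays inside the cube. The result $\Omega$ is the image of the original domain under a homeomorphism of $\mathbb R^d$ that moves points of the cube along $e_2$. So $\Omega$ is bounded and connected; it is $C^1$, hence Lipschitz; and near $0$ it equals $\{x_2>\gamma(x_1)\}$.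

**Step 4: failure of (c).** The function $x\mapsto h(x_1,x_2)$ is positive harmonic in $\Omega$ near $0$ and vanishes continuously on $\Gamma$ near $0$. By (P5), $g\ge ch$ near $0$, so $M_0(s)/s\ge c\log\frac1s\to\infty$ as $s\to0$. As in Part 2, (c) fails, and by Theorem B so do Poisson upper bounds. $\blacksquare$
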